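# Full Belyi maps over $\mathbb Q$ in infinitely many degrees with bad reduction in a fixed anabelian set

## 1. The polynomials $nx^{n-1}-(n-1)x^n$

Consider $\beta(x)=5x^4-4x^5$ as a map $\mathbb P^1\to\mathbb P^1$ of degree $5$. Direct computation gives
$$\beta(x)=x^4(5-4x),\qquad 1-\beta(x)=(1-x)^2(4x^3+3x^2+2x+1),\qquad \beta'(x)=20\,x^3(1-x).$$
The critical points are $0,1,\infty$, with critical values $0,1,\infty$. So $\beta$ is unramified outside $\{0,1,\infty\}$, and the cycle types of the three local monodromies are $(4,1)$ over $0$, $(2,1,1,1)$ over $1$ and $(5)$ over $\infty$. The monodromy group is transitive. It contains a $4$-cycle, which fixes one letter and is transitive on the other four, so the group is $2$-transitive. It also contains a transposition, so by $2$-transitivity it contains all of them, and it is $S_5$.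

Now look at the arithmetic. Put $R=\mathbb Z[1/10]$ and $v=\beta(x)$. The element $x$ is a root of $4x^5-5x^4+v$, whose leading coefficient is a unit of $R$, so $R[x]$ is free of rank $5$ over $R[v]$. The derivative of this polynomial at $x$ is $-\beta'(x)=-20x^3(1-x)$. After we invert $v(1-v)$ it is a unit: $20$ is a unit, $x$ divides $\beta(x)=v$, and $1-x$ divides $1-\beta(x)=1-v$. So over $\mathbb P^1_{\mathbb Z[1/10]}-\{0,1,\infty\}$ our cover is finite étale. Only the primes $2$ and $5$ are bad, although the monodromy group $S_5$ has order divisible by $3$.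

The same works for each $n\ge3$ with $\beta(x)=nx^{n-1}-(n-1)x^n$. Here $\beta'(x)=n(n-1)x^{n-2}(1-x)$, and $\beta''(1)=-n(n-1)\ne0$, so $x=1$ is a double root of $1-\beta$. The local monodromies are an $(n-1)$-cycle, a transposition and an $n$-cycle, the monodromy group is $S_n$, and the argument above gives a finite étale cover over $\mathbb Z[1/n(n-1)]$.

Fix the primes we allow to be bad, say $\{2,3,5\}$. The family serves $n=3,4,5,6,9,10,16,25,81$; for instance $81\cdot80=2^4\cdot3^4\cdot5$. But it cannot go on. It needs consecutive integers $n-1,n$ with all prime factors in a fixed finite set, and by Størmer's theorem there are only finitely many such pairs. So for a fixed set of bad primes this family gives only finitely many degrees, and we are led to ask: can a fixed finite set of bad primes support covers with monodromy $A_n$ or $S_n$ for infinitely many $n$? For large $n$ the order of $A_n$ is divisible by every prime up to $n$, so good reduction at $p$ cannot be read off from $p$ not dividing the order of the monodromy group.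

## 2. Full Belyi maps, anabelian sets, and the two theorems

**Definition (Belyi maps).** A Belyi map is a finite morphism $\beta:X\to\mathbb P^1$, with $X$ a smooth, projective, geometrically connected curve, unramified outside $\{0,1,\infty\}$. Its degree is $n=\deg\beta$. It is *full* if its geometric monodromy group (that of the cover over $\overline{\mathbb Q}$) is $A_n$ or $S_n$.

**Definition (bad reduction within $\mathcal P$).** Let $\mathcal P$ be a finite set of primes and $M=\prod_{p\in\mathcal P}p$. A Belyi map $\beta:X\to\mathbb P^1$ over $\mathbb Q$ has bad reduction within $\mathcal P$ if the cover $X^0=\beta^{-1}(\mathbb P^1-\{0,1,\infty\})\to\mathbb P^1-\{0,1,\infty\}$ extends to a finite étale cover of $\mathbb P^1_{\mathbb Z[1/M]}-\{0,1,\infty\}$. Let $N(\mathcal P)$ be the set of degrees of full Belyi maps over $\mathbb Q$ with bad reduction within $\mathcal P$.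

Section 1 shows $5\in N(\{2,5\})$ and $81\in N(\{2,3,5\})$.

**Definition (anabelian sets).** A finite set $\mathcal P$ of primes is anabelian if it contains the set of primes dividing the order of some nonabelian finite simple group.

Thus $\{2,3,5\}$ is anabelian because $|A_5|=60$. No set of two primes is anabelian, by Burnside's theorem that groups of order $p^aq^b$ are solvable. By the classification of finite simple groups (CFSG), the anabelian sets with $|\mathcal P|\le3$ are exactly $\{2,3,p\}$ with $p\in\{5,7,13,17\}$. The following statement appears as a conjecture in "Explicit Methods in Number Theory", https://core.ac.uk/download/595727647.pdf; we shall prove it.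

**Theorem 1.** If $\mathcal P$ is anabelian, then $N(\mathcal P)$ is infinite.

There is a sharper form, which also tells us the degrees. We need a little vocabulary. Throughout, $[a,b]=aba^{-1}b^{-1}$ and ${}^ua=uau^{-1}$.

**Definition (universal central extension).** Let $G$ be a finite perfect group. A central extension of $G$ is a surjection $E\to G$ with central kernel. There is a central extension $q:\tilde G\to G$, with $\tilde G$ finite and perfect, such that every central extension $E\to G$ admits exactly one homomorphism $\tilde G\to E$ over $G$. By uniqueness, each automorphism of $G$ lifts uniquely to $\tilde G$, so $\mathrm{Aut}(G)$ acts on $\tilde G$; the inner automorphism of $g$ lifts to conjugation by any lift $\tilde g$.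

If $T$ is nonabelian simple, the kernel of $\tilde T\to T$ is $Z(\tilde T)$: the image of $Z(\tilde T)$ is central in $T$, hence trivial. For $T=A_5$ one has $\tilde T=SL_2(5)$, of order $120$, with center $\{\pm1\}$.

**Definition (the invariant $\tau$).** Let $F_{2g}$ be free on $a_1,b_1,\dots,a_g,b_g$, put $\kappa_i=[a_i,b_i]$ and $\omega=\omega_g=\kappa_1\cdots\kappa_g$. For $\varphi\in\mathrm{Hom}(F_{2g},G)$ let $\tau(\varphi)=\tilde\varphi(\omega)\in\tilde G$, where $\tilde\varphi:F_{2g}\to\tilde G$ is any lift of $\varphi$.

The choice of lift does not matter: two lifts differ by a homomorphism to the central subgroup $\ker q$, and $\omega$ is a product of commutators. Of course $\tau(\varphi)$ lies over $\varphi(\omega)$, but it knows more. Take $g=1$, $G=A_5$, $\varphi(a_1)=(12)(34)$, $\varphi(b_1)=(13)(24)$. Then $\varphi(\omega)=1$. The only involution of $SL_2(5)$ is $-1$ (an involution is diagonalizable with eigenvalues $\pm1$ and determinant $1$), so the preimage of the Klein four-group is a noncyclic group of order $8$ with a single involution. That is the quaternion group, the two lifts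 anticommute, and $\tau(\varphi)=-1$.

**Theorem 2.** Let $T$ be a nonabelian finite simple group, $\tilde T\to T$ its universal central extension, and $\mathcal P$ a finite set of primes containing those dividing $|T|$. Let $\tilde c\in\tilde T$ be noncentral with $\tilde c^{\,j}\in\hat C:=\mathrm{Aut}(T)\cdot\tilde c$ for all $j$ prime to the order of $\tilde c$. (Such $\tilde c$ exist; see Lemma 6.) There is $m_0$ such that for every even $m\ge m_0$ whose prime factors lie in $\mathcal P$, with $g=m/2-1$, there is a Belyi map over $\mathbb Q$ with bad reduction within $\mathcal P$, with geometric monodromy group exactly $A_{N_g}$, of degree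
$$N_g=\frac1{|\mathrm{Aut}\,T|}\#\{\varphi\in\mathrm{Epi}(F_{2g},T):\tau(\varphi)\in\hat C\}\ \sim\ \frac{|\hat C|\,|T|^{2g}}{|\tilde T|\,|\mathrm{Aut}\,T|}\qquad(g\to\infty).$$
Consequently $\#\big(N(\mathcal P)\cap[1,x]\big)\ge\kappa(\log\log x)^{|\mathcal P|}$ for some $\kappa>0$ and all large $x$.

For $T=A_5$ we may take for $\tilde c$ an element of order $4$ in $SL_2(5)$. There are $30$ of them (the two lifts of each of the $15$ involutions), all conjugate, and $|\mathrm{Aut}\,T|=120$, so $N_g\sim60^{2g}/480$. The proof does not give $m_0$ explicitly, and nothing is asserted about sets $\mathcal P$ that are not anabelian.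

## 3. A family of curves in which only the marked point moves

The monodromy group of a Belyi map is generated by two permutations. To produce such maps systematically, take a family of curves over $B=\mathbb P^1-\{0,1,\infty\}$ and let $Z\to B$ be the cover whose points over $b$ are certain $T$-covers of the fibre over $b$. Good reduction will be drawn from $p\nmid|T|$, not from the order of the monodromy group.

Let $T$ be nonabelian simple with all primes dividing $|T|$ in $\mathcal P$. By the Feit–Thompson theorem $2\in\mathcal P$. Put $R=\mathbb Z[1/M]$ and $B_R=\operatorname{Spec}R[v,\tfrac1{v(1-v)}]=\mathbb P^1_R-\{0,1,\infty\}$. Let $m\ge6$ be even with all prime factors in $\mathcal P$, and $g=m/2-1\ge2$. Let $\mathcal E\to B_R$ be the double cover of $\mathbb P^1_{B_R}$ glued from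
$$W^2=1-4v(1-v)s^m,\qquad u^2=z^m-4v(1-v)\qquad(z=1/s,\ u=W/s^{m/2}).$$
It is finite and flat over $\mathbb P^1_{B_R}$, hence proper and flat over $B_R$. It is smooth because $2$, $m$ and $v(1-v)$ are units on $B_R$. Indeed, in the first chart a singular point of a geometric fibre has $2W=0$ and $4v(1-v)ms^{m-1}=0$, so $W=s=0$ and the equation reads $0=1$. In the second chart it has $u=z=0$, which forces $4v(1-v)=0$. The polynomial $1-4v(1-v)s^m$ is separable of even degree $m$ in $s$, so the geometric fibres are connected hyperelliptic curves of genus $g$. Since $(2v-1)^2=1-4v(1-v)$, there is a section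
$$\sigma:\ (s,W)=(1,\,2v-1).$$
Let $U=\mathcal E-\sigma(B_R)$. Over $\mathbb C$, $\mathcal E$ with $\sigma$ is a proper submersion with a section, so $U(\mathbb C)\to B(\mathbb C)$ is a fibre bundle with fibre a once-punctured surface of genus $g$.

**Step: making the family constant.** The purpose is to see the monodromy of the family. Work over $\mathbb C$. Let $Y\to B$ be the étale cover $y^m=v(1-v)$; it is connected, being totally ramified over $v=0$, and Galois with group $\mu_m$. Let $\bar Y$ be the smooth completion of the curve $w^2=1-4y^m$. The map $(v,y)\mapsto(y,w=2v-1)$ identifies $Y$ with $\bar Y$ minus the points with $y=0$ or $y=\infty$: we have $1-(2v-1)^2=4v(1-v)=4y^m$, one recovers $v=(1+w)/2$, and $v\ne0,1$ means $y\neq0$. Over $Y$, where $y$ is invertible, put $y'=ys$ and $w=W$. Then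
$$W^2=1-4y^ms^m=1-4y'^m,$$
so $\mathcal E\times_BY\cong\bar Y\times Y$. The section $s=1$, $W=2v-1$ becomes $(y',w)=(y,2v-1)$, which is the point $y\in Y\subset\bar Y$ itself. So after pullback to $Y$ the family of pointed curves is $(\bar Y,y)_{y\in Y}$: the curve is constant and the marked point runs over it.

**Why unramified covers fail.** A natural first attempt ignores $\sigma$ and lets the points of $Z$ over $b$ be the connected unramified $T$-covers of $\mathcal E_b$, that is, $\mathrm{Epi}(\pi_1(\mathcal E_b),T)/\mathrm{Aut}(T)$. This stops at once. Since $\mathcal E\times_BY$ is a constant family of curves, $\pi_1(Y)$ acts trivially on this set, and $\pi_1(B)$ acts through $\pi_1(B)/\pi_1(Y)\cong\mathbb Z/m$. A cyclic group is never $A_N$ or $S_N$ for $N\ge4$. The marked point carries everything, so the covers must be branched there.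

**Step: the monodromy with the marked point.** We now name what moving the point does. Let $\Sigma_g$ be a closed oriented surface of genus $g\ge2$, $y\in\Sigma_g$, and $\mathrm{Mod}(\Sigma_g,y)$ the group of isotopy classes of orientation-preserving homeomorphisms fixing $y$, with isotopies fixing $y$. For a loop $\gamma$ at $y$ choose an isotopy $h_t$ of $\Sigma_g$ with $h_0=\mathrm{id}$ and $h_t(y)=\gamma(t)$. The class of $h_1$ depends only on the class of $\gamma$ in $\pi_1(\Sigma_g,y)$ and is called $\mathrm{Push}(\gamma)$. The Birman exact sequence (Farb–Margalit, *A Primer on Mapping Class Groups*, Thm 4.6) says that $\mathrm{Push}(\pi_1(\Sigma_g,y))$ is the kernel of $\mathrm{Mod}(\Sigma_g,y)\to\mathrm{Mod}(\Sigma_g)$. In particular it is normal.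

For a loop $\gamma$ in $Y$ based at $y_0$, with image $\bar\gamma$ in $\pi_1(\bar Y,y_0)$, an isotopy of $\bar Y$ that carries $y_0$ along $\gamma$ trivializes the pointed family along $\gamma$. So its monodromy is $\mathrm{Push}(\bar\gamma)^{\pm1}$, the sign depending on conventions. Removing points from a surface leaves $\pi_1(Y)\to\pi_1(\bar Y)$ onto. Hence
$$\text{the image of }\pi_1(B(\mathbb C))\text{ in }\mathrm{Mod}(\Sigma_g,y)\text{ contains }\mathrm{Push}(\pi_1(\Sigma_g,y)).\tag{1}$$

## 4. Covers branched at the marked point

Identify $\pi_1(\Sigma_g-y)$ with $F_{2g}$ so that $\omega$ is a loop around $y$. Let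
$$\Gamma_g=\{\alpha\in\mathrm{Aut}(F_{2g}):\alpha(\omega)=\omega\},\qquad\mathcal A_g=\{\alpha\in\mathrm{Aut}(F_{2g}):\alpha(\omega)\text{ is conjugate to }\omega\}.$$
By the Dehn–Nielsen–Baer theorem (*Primer*, Thms 8.1 and 8.8), $\mathrm{Mod}(\Sigma_g,y)=\mathcal A_g/\mathrm{Inn}$ and $\mathrm{Mod}(\Sigma_g)\subset\mathrm{Out}(\pi_1(\Sigma_g))$, where $\pi_1(\Sigma_g)=F_{2g}/\langle\langle\omega\rangle\rangle$. So the class of $\alpha\in\mathcal A_g$ lies in $\mathrm{Push}$ exactly when $\alpha$ induces an inner automorphism of $\pi_1(\Sigma_g)$.

Let $\tilde c$ and $\hat C$ be as in Theorem 2, and put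
$$X_g=\{\varphi\in\mathrm{Epi}(F_{2g},T):\tau(\varphi)\in\hat C\},\qquad S_g=X_g/\mathrm{Aut}(T).$$
Since $\tau(A\varphi)=A\,\tau(\varphi)$, the group $\mathrm{Aut}(T)$ acts on $X_g$; it acts freely, because $A\varphi=\varphi$ with $\varphi$ onto forces $A=1$. So $|S_g|=N_g$. If $\alpha(\omega)=u\omega u^{-1}$, then $\tau(\varphi\alpha)={}^{\tilde\varphi(u)}\tau(\varphi)\in\hat C$. So $\mathcal A_g$ acts on $S_g$ by precomposition. Inner automorphisms act trivially, as $\varphi\circ\mathrm{inn}_u=\mathrm{inn}_{\varphi(u)}\circ\varphi$. So $\mathrm{Mod}(\Sigma_g,y)$ acts on $S_g$. (This is a right action; only its image in $\mathrm{Sym}(S_g)$ matters.)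

The plan is now this. We show that for large $g$ the full group $\mathrm{Mod}(\Sigma_g,y)$ acts $4$-transitively on $S_g$, hence through a group containing $\mathrm{Alt}(S_g)$. The monodromy of our family over a three-punctured sphere is generated by two elements and could a priori be much smaller. But by (1) it contains $\mathrm{Push}$, which is *normal*. A nontrivial normal subgroup of $A_N$ or $S_N$ with $N\ge5$ contains $A_N$, so it is enough that $\mathrm{Push}$ moves one point of $S_g$. Then we check that the cover defined by $S_g$ descends to $\mathbb Q$ and has good reduction outside $\mathcal P$.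

For $4$-transitivity we must classify surjections $F_{2g}\to T^4$ up to $\Gamma_g$, for $g$ large. We do this for all finite perfect groups $G$.

## 5. Handle moves

Let $G$ be a finite group. Write $\varphi\in\mathrm{Hom}(F_{2g},G)$ as a sequence of handles $(x_1,y_1)\oplus\dots\oplus(x_g,y_g)$ with $x_i=\varphi(a_i)$, $y_i=\varphi(b_i)$, where $\oplus$ is concatenation. Put $\partial\varphi=\varphi(\omega)$ and $\mathbf 1=(1,1)$. Write $\varphi\sim\psi$ if $\psi=\varphi\circ\alpha$ with $\alpha\in\Gamma_g$. Equivalent tuples have the same image and the same $\partial$, and $\sim$ is compatible with $\oplus$. The purpose of this section is a stock of elements of $\Gamma_g$. Generators that are not mentioned are fixed.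

**Rotation $\rho$** (one handle): $a\mapsto aba^{-1}$, $b\mapsto a^{-1}$. The image contains $a$ and hence $b$, so $\rho$ is onto and therefore invertible (free groups of finite rank are Hopfian). And $[aba^{-1},a^{-1}]=aba^{-1}\cdot a^{-1}\cdot ab^{-1}a^{-1}\cdot a=[a,b]$. So $(x,y)\sim(xyx^{-1},x^{-1})$. Note $\rho^{-1}(aba^{-1})=a$ and $\rho^{-1}(a)=b^{-1}$.

**Shear $\delta$** (one handle): $a\mapsto ab$. Since $[ab,b]=[a,b]$, we get $(x,y)\sim(xy^{\pm1},y)$.

**Block swap.** For blocks $\varphi,\psi$ with boundary words $\omega_\varphi,\omega_\psi$,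
$$\varphi\oplus\psi\ \sim\ ({}^{\partial\varphi}\psi)\oplus\varphi,$$
because $(\omega_\varphi\omega_\psi\omega_\varphi^{-1})\,\omega_\varphi=\omega_\varphi\omega_\psi$. If $\partial\varphi=1$, then $\varphi\oplus\psi\sim\psi\oplus\varphi$; a block with trivial boundary moves freely. The swap of handles $i,i+1$ sends $a_{i+1}\mapsto a_i$, $b_{i+1}\mapsto b_i$, so its inverse sends $a_i\mapsto a_{i+1}$, $b_i\mapsto b_{i+1}$.

**Transfer $\eta$** (two handles). Put $e=b_1^{-1}a_2b_2a_2^{-1}$ and
$$\eta:\ a_1\mapsto a_1e^{-1},\quad b_1\mapsto eb_1e^{-1},\quad a_2\mapsto ea_2,\quad b_2\mapsto b_2.$$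
Then $\eta(e)=(eb_1^{-1}e^{-1})(ea_2b_2a_2^{-1}e^{-1})=e$. So the image of $\eta$ contains $e$, hence all generators, and $\eta$ is invertible. Next, $\omega_2=(a_1b_1a_1^{-1})\,e\,b_2^{-1}$, and $\eta(a_1b_1a_1^{-1})=a_1e^{-1}\cdot eb_1e^{-1}\cdot ea_1^{-1}=a_1b_1a_1^{-1}$. So $\eta(\omega_2)=\omega_2$.

**Sum $\alpha_{12}$.** Put $\alpha_{12}=\rho_2^{-1}\circ\delta_1\circ\eta^{-1}$, subscripts naming the handle. As $\eta(a_1e)=a_1$, we have $\eta^{-1}(a_1)=a_1e=a_1b_1^{-1}a_2b_2a_2^{-1}$. Then $\delta_1$ turns this into $a_1a_2b_2a_2^{-1}$, and $\rho_2^{-1}$ into $a_1a_2$. So $\alpha_{12}(a_1)=a_1a_2$. Define $\alpha_{i,i+1}$ likewise.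

**Merge $\zeta$** (two handles). We want a move that adds two handles with conjugate first entries. Write $A=a_1$, $B=b_1$, $C=a_2$, $d=b_2$ and
$$f=BA^{-1}B^{-1}C,\qquad E=dB,\qquad\lambda=E^{-1}fE,\qquad\nu=B^{-1}E.$$
We claim $[A,E]\cdot{}^{EA}[\lambda,\nu]=\omega_2$. The left side is $AE\,\lambda\nu\lambda^{-1}\nu^{-1}A^{-1}E^{-1}$. Here $E\lambda=fE$ and $\nu\lambda^{-1}\nu^{-1}=B^{-1}E\lambda^{-1}E^{-1}B=B^{-1}f^{-1}B$, so it equals
$$A\,f\,E\,B^{-1}f^{-1}B\,A^{-1}E^{-1}=A\,f\,d\,f^{-1}BA^{-1}B^{-1}\,d^{-1},$$
using $EB^{-1}=d$ and $E^{-1}=B^{-1}d^{-1}$. Finally $Af=ABA^{-1}B^{-1}C$ and $f^{-1}BA^{-1}B^{-1}=C^{-1}$, which gives $[A,B]\,CdC^{-1}d^{-1}=\omega_2$. Since $[\lambda\nu\lambda^{-1},\lambda^{-1}]=[\lambda,\nu]$ (the identity used for $\rho$), the map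
$$\zeta:\ a_1\mapsto A,\quad b_1\mapsto E,\quad a_2\mapsto{}^{EA}(\lambda\nu\lambda^{-1}),\quad b_2\mapsto{}^{EA}(\lambda^{-1})$$
fixes $\omega_2$. Its image contains $A,E$, then $\lambda,\nu$, then $f=E\lambda E^{-1}$, $B=E\nu^{-1}$, $d=EB^{-1}$ and $C=BAB^{-1}f$. So $\zeta$ is onto, hence an automorphism. If $\varphi=(x,y)\oplus({}^yx,{}^yz)$, then $\varphi(f)=yx^{-1}y^{-1}\cdot yxy^{-1}=1$, so $\varphi(\lambda)=1$, and $\varphi(E)=yzy^{-1}\cdot y=yz$. Hence, for some $w\in G$,
$$(x,y)\oplus({}^yx,{}^yz)\ \sim\ (x,yz)\oplus(w,1).\tag{2}$$
For $z=y^{-1}$ the right side is $(x,1)\oplus(w,1)$: two handles of this shape cancel up to handles with second entry $1$. This will give inverses.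

## 6. Splitting off a trivial handle

**Lemma 3.** If $\varphi_0\in\mathrm{Epi}(F_{2g},G)$ with $g\ge1$, then $(x,1)\oplus\varphi_0\sim\mathbf 1\oplus\varphi_0$ and $\varphi_0\oplus(x,1)\sim\varphi_0\oplus\mathbf 1$ for all $x\in G$.

*Proof.* Let $(x_2,y_2)$ be the first handle of $\varphi_0$ and $\varepsilon=x_2y_2x_2^{-1}$, which is the value of $e$ on $(x,1)\oplus(x_2,y_2)$. Applying $\eta$ and then the inverse shear on the second handle,
$$(x,1)\oplus(x_2,y_2)\oplus\cdots\ \sim\ (x\varepsilon^{-1},1)\oplus(x_2y_2,y_2)\oplus\cdots\ \sim\ (x\varepsilon^{-1},1)\oplus(x_2,y_2)\oplus\cdots,$$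
since $\varepsilon x_2=x_2y_2$. With $a_1,b_1$ now denoting the first handle of the domain of $\varphi_0$, this says $(x,1)\oplus\varphi_0\sim(x\,\varphi_0(a_1b_1a_1^{-1})^{-1},1)\oplus\varphi_0$. Apply this to $\varphi_0\circ\gamma$ with $\gamma\in\Gamma_g$ in place of $\varphi_0$ and then undo $\gamma$. We get
$$(x,1)\oplus\varphi_0\ \sim\ (x\,\varphi_0(u)^{-1},1)\oplus\varphi_0\qquad\text{for every }u\in\Gamma_g\cdot a_1b_1a_1^{-1}.$$
This orbit contains $a_1=\rho_1^{-1}(a_1b_1a_1^{-1})$ and $b_1^{-1}=\rho_1^{-1}(a_1)$, and then, by inverse handle swaps, all $a_i$ and $b_i^{-1}$. The images of these generate $G$, and $G$ is finite, so every element of $G$ is a product of their inverses. So $x$ can be changed to $1$. The second form follows by block swap, as $\partial(x,1)=1$. $\square$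

**Lemma 4.** Let $n=|G|$, $k=1+\lfloor\log_2n\rfloor$, $g\ge kn$ and $g\ge2$. Every $\varphi\in\mathrm{Epi}(F_{2g},G)$ satisfies $\varphi\sim\varphi'\oplus\mathbf 1$ with $\varphi'\in\mathrm{Epi}(F_{2g-2},G)$.

*Proof.* Take $k$ disjoint blocks of $n$ consecutive handles. In a block with first entries $x_1,\dots,x_n$, two of the $n+1$ partial products $x_1\cdots x_j$ ($0\le j\le n$) coincide, so $x_{i+1}\cdots x_j=1$ for some $i<j$. The composite $\alpha_{j-1,j}\circ\dots\circ\alpha_{i+1,i+2}$ sends $a_{i+1}\mapsto a_{i+1}a_{i+2}\cdots a_j$. After applying it, handle $i+1$ has first entry $1$, and the rotation turns $(1,y)$ into $(y,1)$. Handles $(u,1)$ have trivial boundary and move freely. Doing this in each block,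
$$\varphi\ \sim\ \psi\oplus(u_1,1)\oplus\dots\oplus(u_k,1).$$
Put $Q_i=\langle\mathrm{im}\,\psi,u_1,\dots,u_i\rangle$ for $0\le i\le k$. If all inclusions $Q_{i-1}\subset Q_i$ were strict, then $|Q_k|\ge2^k>n$, which is impossible. So $u_i\in Q_{i-1}$ for some $i\geq 1$. Omitting that handle leaves a surjective tuple $\varphi'$ with $g-1\ge1$ handles. Move the handle to the end and apply Lemma 3. $\square$

Let $O_g=\mathrm{Epi}(F_{2g},G)/\Gamma_g$. By Lemma 4 the maps $O_g\to O_{g+1}$, $[\varphi]\mapsto[\varphi\oplus\mathbf 1]$, are surjections of finite sets for large $g$. The cardinalities eventually stop decreasing, so there is $g_2(G)$ such that these maps are bijective for all $g\ge g_2(G)$. Put $\mathcal O=\varinjlim O_g$; then $O_g\cong\mathcal O$ for $g\ge g_2(G)$.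

Concatenation gives a product $[\varphi][\psi]=[\varphi\oplus\psi]$ on $\mathcal O$. It is well defined, because $\sim$ is compatible with $\oplus$ and $(\varphi\oplus\mathbf 1)\oplus\psi\sim(\varphi\oplus\psi)\oplus\mathbf 1$ by block swap. It is associative, and $\partial:\mathcal O\to G$ is multiplicative.

## 7. Stable orbits form the universal central extension

**Theorem 5.** Let $G$ be a finite perfect group with universal central extension $q:\tilde G\to G$. For $g\ge g_2(G)$ the invariant $\tau$ induces a bijection $O_g\to\tilde G$.

For example, for large $g$ the surjections $F_{2g}\to A_5$ fall into exactly $120$ orbits under $\Gamma_g$, one for each element of $SL_2(5)$.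

*Proof.* We show that $\mathcal O$ is a group, that $\partial$ makes it a perfect central extension of $G$, and then invoke universality.

**Step 1: an identity.** We look for a neutral element. Let $D=(d_1,1)\oplus\dots\oplus(d_s,1)$ with $s\ge1$ and $\langle d_1,\dots,d_s\rangle=G$. Applying Lemma 3 one handle at a time, $\varphi\oplus D\sim\varphi\oplus\mathbf 1\oplus\dots\oplus\mathbf 1$ for each surjective $\varphi$, so $[\varphi][D]=[\varphi]$. Since $\partial D=1$, block swap gives $[D][\varphi]=[\varphi]$ as well. So $\epsilon:=[D]$ is a two-sided identity, the same for every such $D$.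

**Step 2: generators.** We want one generator per handle. A single handle need not be surjective, so we pad it: for $x,y\in G$ put $\{x,y\}=[(x,y)\oplus D]$. This does not depend on $D$, because for another choice $D'$ we have
$$[(x,y)\oplus D']=[(x,y)\oplus D'][D]=[(x,y)\oplus D\oplus D']=[(x,y)\oplus D].$$
Let $\varphi=\bigoplus(x_i,y_i)$ be surjective. In $\prod\{x_i,y_i\}=[(x_1,y_1)\oplus D\oplus(x_2,y_2)\oplus D\oplus\cdots]$ move the copies of $D$ to the right; the result is $[\varphi]$. So the $\{x,y\}$ generate $\mathcal O$.

**Step 3: relations.** We translate (2). By block swap and (2),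
$$\{x,y\}\{{}^yx,{}^yz\}=[(x,y)\oplus({}^yx,{}^yz)\oplus D\oplus D]=[(x,yz)\oplus(w,1)\oplus D\oplus D],$$
and Lemma 3 replaces $(w,1)\oplus D$ by $\mathbf 1\oplus D$. Hence
$$\{x,y\}\{{}^yx,{}^yz\}=\{x,yz\},\qquad\{x,1\}=\epsilon,\tag{3}$$
the second because $(x,1)\oplus D\sim\mathbf 1\oplus D$.

**Step 4: $\mathcal O$ is a group.** Inverses come from (3) with $z=y^{-1}$: each generator has a right inverse. So every product of generators has one, and a monoid in which every element has a right inverse is a group.

**Step 5: $\partial$ is a central extension of $G$.** If $\partial[\varphi]=1$, then block swap says that $[\varphi]$ commutes with everything. And $\partial$ is onto, because each element of the perfect group $G$ is a product $\prod[x_i,y_i]=\partial\prod\{x_i,y_i\}$.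

**Step 6: $\mathcal O$ is perfect.** We show that each generator dies in $\mathcal O^{ab}$. Let $Z\in\mathcal O$ and $h=\partial Z$. Block swap gives
$$Z\{x,y\}Z^{-1}=[({}^hx,{}^hy)\oplus{}^hD]=\{{}^hx,{}^hy\},$$
since ${}^hD$ is an admissible choice of $D$. Let $\langle x,y\rangle$ be the image of $\{x,y\}$ in $\mathcal O^{ab}$, written additively. As $\partial$ is onto, $\langle{}^hx,{}^hy\rangle=\langle x,y\rangle$ for all $h\in G$. Now (3) reads
$$\langle x,yz\rangle=\langle x,y\rangle+\langle{}^yx,{}^yz\rangle=\langle x,y\rangle+\langle x,z\rangle.$$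
So for fixed $x$, the map $y\mapsto\langle x,y\rangle$ is a homomorphism from the perfect group $G$ to an abelian group. It is zero, and $\mathcal O^{ab}=0$.

**Step 7: comparison with $\tilde G$.** It remains to identify the extension. The invariant $\tau$ is unchanged by $\Gamma_g$ (if $\tilde\varphi$ lifts $\varphi$, then $\tilde\varphi\alpha$ lifts $\varphi\alpha$ and $\alpha(\omega)=\omega$), and $\tau(\varphi\oplus\psi)=\tau(\varphi)\tau(\psi)$, $\tau(\mathbf 1)=1$. So it gives a homomorphism $\tau:\mathcal O\to\tilde G$ over $G$. Universality gives $\theta:\tilde G\to\mathcal O$ over $G$, and $\tau\theta=\mathrm{id}$ by uniqueness. Since $\theta(\tilde G)$ maps onto $G$, we have $\mathcal O=\theta(\tilde G)\ker\partial$ with $\ker\partial$ central. So $\mathcal O=[\mathcal O,\mathcal O]\subset\theta(\tilde G)$. Thus $\theta$ is bijective and $\tau$ is its inverse. For $g\ge g_2(G)$ compose with $O_g\cong\mathcal O$. $\square$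

## 8. A noncentral class closed under odd powers

Let $T$ be nonabelian finite simple. Galois descent in Section 11 will raise $\tau(\varphi)$ to powers prime to its order, which explains the hypothesis on $\tilde c$ in Theorem 2. We must see that it can be met.

**Lemma 6.** There is a noncentral $\tilde c\in\tilde T$, of order $2$ or $4$, such that $\tilde c^{\,j}$ is conjugate to $\tilde c$ for every odd $j$.

*Proof.* By Feit–Thompson $|T|$ is even. Let $S$ be a Sylow $2$-subgroup and $a\in Z(S)$ an involution. Recall that $Z^*(T)$ is the preimage in $T$ of $Z(T/O(T))$, where $O(T)$ is the largest normal subgroup of odd order. Glauberman's $Z^*$-theorem says that an involution of $S$ outside $Z^*(T)$ is conjugate in $T$ to another element of $S$. Here $O(T)=Z(T)=1$, so $Z^*(T)=1$, and there is $b\in T$ with $a'=bab^{-1}\in S$, $a'\ne a$. As $a\in Z(S)$, we have $aa'=a'a$.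

Let $\tilde a,\tilde b$ be lifts of $a,b$ and $\tilde c=[\tilde a,\tilde b]$. It lies over $a\cdot ba^{-1}b^{-1}=aa'\ne1$, so it is noncentral. Since $\tilde a^2$ lies over $1$, it is central, and
$$\tilde a\tilde c\tilde a^{-1}=\tilde a^2\,\tilde b\tilde a^{-1}\tilde b^{-1}\tilde a^{-1}=\tilde b\tilde a\tilde b^{-1}\tilde a^{-1}=\tilde c^{-1}.$$
Since $(aa')^2=1$, also $\tilde c^2$ is central, so $\tilde c^2=\tilde a\tilde c^2\tilde a^{-1}=\tilde c^{-2}$ and $\tilde c^4=1$. So $\tilde c$ has order $2$ or $4$, and for odd $j$ the power $\tilde c^{\,j}$ is $\tilde c$ or $\tilde c^{-1}=\tilde a\tilde c\tilde a^{-1}$. $\square$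

In $A_5$ one may take $a=(12)(34)$ and $a'=(13)(24)$; then $\tilde c$ lies over $(14)(23)$ and is an element of order $4$ in the quaternion group of Section 2. From now on $\tilde c$ is any element as in Theorem 2.

## 9. Four-transitivity on $S_g$

**Step 1: $|S_g|\to\infty$.** We need many points. Let $h=g_2(T)$ and $g\ge h$. For each $\psi\in T^{2(g-h)}$, Theorem 5 gives $\varphi'\in\mathrm{Epi}(F_{2h},T)$ with $\tau(\varphi')=\tau(\psi)^{-1}\tilde c$. Then $\psi\oplus\varphi'$ is onto with $\tau=\tilde c$, so it lies in $X_g$. Thus $|X_g|\ge|T|^{2(g-h)}$ and $|S_g|\to\infty$.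

**Step 2: the universal central extension of a product.** We will apply Theorem 5 to $G=T^4$, so we need its universal central extension. Let $G_1,G_2$ be finite perfect groups. We claim that $\tilde G_1\times\tilde G_2\to G_1\times G_2$ is universal; it is certainly central. Let $r:E\to G_1\times G_2$ be a central extension. Universality of $\tilde G_i$, applied to $r^{-1}(G_i)\to G_i$, gives $\theta_i:\tilde G_i\to E$ over $G_i$. For $x\in\tilde G_1$, the commutator $[\theta_1(x),\theta_2(y)]$ lies in the central subgroup $\ker r$. So it is a homomorphism in $y$, from the perfect group $\tilde G_2$ to an abelian group, hence trivial. So $(x,y)\mapsto\theta_1(x)\theta_2(y)$ is a homomorphism over $G_1\times G_2$. It is unique, because two homomorphisms over $G_1\times G_2$ from a perfect group differ by a homomorphism to the abelian group $\ker r$, which is trivial. So the universal central extension of $T^4$ is $\tilde T^4$.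

**Step 3: inequivalent surjections are jointly surjective.** Let $\varphi_1,\dots,\varphi_4\in X_g$ represent distinct elements of $S_g$. We show that $\Phi=(\varphi_1,\dots,\varphi_4):F_{2g}\to T^4$ is onto. Two surjections to $T$ with the same kernel differ by an automorphism of $T$, so the kernels $K_i=\ker\varphi_i$ are distinct. Suppose $(\varphi_1,\dots,\varphi_{r-1})$ is onto $T^{r-1}$, with kernel $L=\bigcap_{i<r}K_i$. If $L\not\subset K_r$, then $\varphi_r(L)$ is a nontrivial normal subgroup of $T$, so it is $T$. The image of $(\varphi_1,\dots,\varphi_r)$ then contains $1\times T$ and projects onto $T^{r-1}$, so it is $T^r$. If $L\subset K_r$, then $K_r/L$ is a normal subgroup of $F_{2g}/L=T^{r-1}$ with quotient $T$. Normal subgroups of $T^{r-1}$ are products of factors, so $K_r/L$ is the kernel of a coordinate projection, and $K_r=K_i$ for some $i<r$, a contradiction.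

**Step 4: transitivity.** Let $g\ge g_2(T^4)$ and $|S_g|>24$, and let $(s_i),(s_i')$ be ordered $4$-tuples of distinct elements of $S_g$. Since $\hat C$ is one $\mathrm{Aut}(T)$-orbit, we may choose representatives $\varphi_i,\varphi_i'$ with $\tau=\tilde c$. By Step 3, $\Phi=(\varphi_i)$ and $\Phi'=(\varphi'_i)$ are surjections to $T^4$, and $\tau(\Phi)=\tau(\Phi')=(\tilde c,\tilde c,\tilde c,\tilde c)$. By Theorem 5 there is $\alpha\in\Gamma_g$ with $\Phi'=\Phi\circ\alpha$, and $\alpha$ carries $(s_i)$ to $(s_i')$. So $\mathcal A_g$ is $4$-transitive on $S_g$. By CFSG, a $4$-transitive group of degree $N>24$ contains $A_N$. We have shown: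
$$\text{for all large }g,\text{ the image of }\mathrm{Mod}(\Sigma_g,y)\text{ in }\mathrm{Sym}(S_g)\text{ contains }\mathrm{Alt}(S_g).\tag{4}$$

## 10. Point pushing generates the alternating group

**Proposition 7.** For all large $g$, the image of $\mathrm{Push}(\pi_1(\Sigma_g,y))$ in $\mathrm{Sym}(S_g)$ contains $\mathrm{Alt}(S_g)$. Consequently, for large $m$, $\pi_1(B(\mathbb C))$ acts on $S_g$ through a group containing $\mathrm{Alt}(S_g)$.

*Proof.* The image of $\mathrm{Push}$ is normal in a group containing $\mathrm{Alt}(S_g)$, by (4), and $|S_g|>24$. So it suffices that $\mathrm{Push}$ acts nontrivially. The second statement then follows from (1).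

**Step 1: one explicit push.** We write down the push along $a_1$ as an automorphism. Let $Q=\kappa_2\cdots\kappa_g$ and
$$c=\omega^{-1}a_1=Q^{-1}b_1a_1b_1^{-1},\qquad\text{so}\quad\omega=a_1c^{-1}.$$
The map $p_0:a_1\mapsto a_1$, $b_1\mapsto cb_1$, $z\mapsto czc^{-1}$ (for $z=a_i,b_i$, $i\ge2$) sends $c$ to $cQ^{-1}c^{-1}\cdot cb_1a_1b_1^{-1}c^{-1}=c$. So its image contains $c$, hence all generators, and $p_0$ is invertible. It fixes $\omega=a_1c^{-1}$. The map $b_1\mapsto b_1a_1^{-1}$ fixes $\kappa_1$, since $[a_1,b_1a_1^{-1}]=[a_1,b_1]$, so it lies in $\Gamma_g$. Precomposing $p_0$ with it gives $p\in\Gamma_g$: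
$$p:\ a_1\mapsto a_1,\qquad b_1\mapsto cb_1a_1^{-1},\qquad z\mapsto czc^{-1}.$$
Modulo $\langle\langle\omega\rangle\rangle$ we have $c\equiv a_1$, and $p$ becomes conjugation by $a_1$. So the class of $p$ lies in $\mathrm{Push}$.

**Step 2: it moves a point of $S_g$.** We change $p$ by an inner automorphism so that it fixes most handles. Let $p'(x)=c^{-1}p(x)c$; it has the same class as $p$. It fixes all handles $i\ge2$ and sends $b_1\mapsto b_1a_1^{-1}c=b_1a_1^{-1}\omega^{-1}a_1$. For large $g$ the set $X_g$ is nonempty, and by Lemma 4, block swap and the invariance of $\tau$ under $\sim$, it contains some $\varphi=\mathbf 1\oplus\varphi'$ with $\varphi'$ onto. Suppose $p'$ fixed $[\varphi]$, say $\varphi p'=A\varphi$ with $A\in\mathrm{Aut}(T)$. On the handles $i\ge2$ this reads $\varphi'=A\varphi'$, so $A=1$. On $b_1$ it reads $\varphi(\omega)^{-1}=1$. Then $\tau(\varphi)$, which lies over $\varphi(\omega)=1$, is central, contradicting $\tau(\varphi)\in\hat C$. $\square$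

This is the obstruction of Section 3 seen from the other side: if $\tau(\varphi)$ were central, $\varphi$ would factor through $\pi_1(\Sigma_g)$, on which $\mathrm{Push}$ acts by inner automorphisms.

## 11. Descent to $\mathbb Q$

We use two facts about étale fundamental groups in characteristic $0$: Riemann existence, and invariance of $\pi_1$ under extension of algebraically closed fields. For a geometrically connected variety $X$ over a field $k$ of characteristic $0$ there is also the exact sequence $1\to\pi_1(X_{\bar k})\to\pi_1(X)\to G_k\to1$ (SGA1 IX.6.1). Let $K=\mathbb Q(v)$, choose an embedding $\bar K\subset\mathbb C$, and let $b\in B(\mathbb C)$ be the point it defines. Choose a base point in $U_b(\mathbb C)$ and identify $\pi_1(U_b(\mathbb C))$ with $F_{2g}$ as in Section 4. Then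
$$\pi:=\pi_1(U_{\bar K})=\pi_1(U_b)=\hat F_{2g}.$$

**Step 1: an exact sequence over $\mathbb Q$.** We want $\pi_1(B_{\mathbb Q})$ to act on covers of the fibre. As $\pi_2(B(\mathbb C))=0$ and $\pi_1(B(\mathbb C))=F_2$ is free, the sequence
$$1\to F_{2g}\to\pi_1(U(\mathbb C))\to F_2\to1$$
is exact and splits, so $\pi_1(U(\mathbb C))=F_{2g}\rtimes F_2$. Its profinite completion is exact. Only injectivity on the left needs proof. A finite-index subgroup of $F_{2g}$ contains a finite-index characteristic subgroup $N'$. Then $N'\rtimes F_2$ is a finite-index subgroup of $F_{2g}\rtimes F_2$ meeting $F_{2g}$ in $N'$. So the profinite topology of the big group induces that of $F_{2g}$, as required. By Riemann existence and invariance under $\overline{\mathbb Q}\subset\mathbb C$ we get an exact sequence $1\to\pi\to\pi_1(U_{\overline{\mathbb Q}})\to\pi_1(B_{\overline{\mathbb Q}})\to1$. Compare $\pi_1(U_{\mathbb Q})$ and $\pi_1(B_{\mathbb Q})$ as extensions of $G_{\mathbb Q}$. The map $\pi_1(U_{\mathbb Q})\to\pi_1(B_{\mathbb Q})$ is onto, and an element of its kernel lies over $1\in G_{\mathbb Q}$, so it lies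 in $\pi_1(U_{\overline{\mathbb Q}})$ and hence in $\pi$. So
$$1\to\pi\to\pi_1(U_{\mathbb Q})\to\pi_1(B_{\mathbb Q})\to1\tag{5}$$
is exact. It is compatible with the topological sequence. It is also compatible with $1\to\pi\to\pi_1(U_K)\to G_K\to1$ via the surjection $G_K\to\pi_1(B_{\mathbb Q})$, because the composites $U_b\to U_{\mathbb C}\to U_{\mathbb Q}$ and $U_b\to U_{\bar K}\to U_K\to U_{\mathbb Q}$ coincide.

**Step 2: the action.** By (5), $\pi_1(B_{\mathbb Q})$ acts on the finite set $\mathrm{Epi}(\pi,T)/\mathrm{Aut}(T)=\mathrm{Epi}(F_{2g},T)/\mathrm{Aut}(T)$ by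
$$s[\varphi]=[\,n\mapsto\varphi(s'^{-1}ns')\,],\qquad s'\text{ any lift of }s.$$
Another lift changes $\varphi$ by an inner automorphism of $T$. The action is continuous, because $\pi$ is topologically finitely generated and each map $s'\mapsto\varphi(s'^{-1}ns')$ is continuous. It extends the topological action of $\pi_1(B(\mathbb C))$, and its pullback to $G_K$ is given by lifts to $\pi_1(U_K)$.

**Step 3: $S_g$ is stable.** The subset $S_g$ was cut out by the value of $\tau$ on a loop around the puncture, so we must see how Galois acts on that loop. Let $t$ be a local parameter of $\mathcal E_K$ at the $K$-rational point $\sigma$. The completed local ring there is $K[[t]]$, which gives $\operatorname{Spec}K((t))\to U_K$ and, after a choice of path, a homomorphism $G_{K((t))}\to\pi_1(U_K)$ over $G_K$. Let $I$ be the kernel of the surjection $G_{K((t))}\to G_K$. By Puiseux, $I\cong\varprojlim\mu_n(\bar K)$ via $\iota\mapsto(\iota_n)_n$, where $\iota(t^{1/n})=\iota_nt^{1/n}$. Let $s'\in G_{K((t))}$ lie over $s\in G_K$, and write $s'^{-1}(t^{1/n})=\xi t^{1/n}$ with $\xi^n=1$. As $\iota$ fixes $\bar K$,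
$$s'\iota s'^{-1}(t^{1/n})=s'(\xi\,\iota_n\,t^{1/n})=\iota_n^{\chi(s)}\,s'(\xi t^{1/n})=\iota_n^{\chi(s)}t^{1/n},$$
where $\chi$ is the cyclotomic character. So $s'\iota s'^{-1}=\iota^{\chi(s)}$. By Riemann existence (restrict finite covers of $U_b$ to a small punctured disc around the missing point), a suitable generator of $I$ maps to $\omega'=u\omega u^{-1}$ with $u\in\pi$. Hence every $s\in G_K$ has a lift $s'\in\pi_1(U_K)$ with $s'\omega's'^{-1}=\omega'^{\chi(s)}$.

Now let $[\varphi]\in S_g$ and let $\tilde\varphi:\pi\to\tilde T$ be a continuous lift of $\varphi$. Put $\psi(n)=\varphi(s'ns'^{-1})$, so that $[\psi]=s^{-1}[\varphi]$. It is lifted by $\tilde\psi(n)=\tilde\varphi(s'ns'^{-1})$, and $\tilde\psi(\omega')=\tilde\varphi(\omega')^{\chi(s)}$. Since $\omega'$ is conjugate to $\omega$ in $\pi$, the element $\tau(\psi)=\tilde\psi(\omega)$ is conjugate to $\tau(\varphi)^{\chi(s)}$. If $\tau(\varphi)=A\tilde c$, then $\tau(\varphi)^{\chi(s)}=A(\tilde c^{\,\chi(s)})\in\hat C$ by the hypothesis on $\tilde c$, and $\hat C$ is closed under conjugation. So $[\psi]\in S_g$. As $G_K\to\pi_1(B_{\mathbb Q})$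 is onto, $S_g$ is stable under $\pi_1(B_{\mathbb Q})$.

**Step 4: the Belyi map.** The $\pi_1(B_{\mathbb Q})$-set $S_g$ defines a finite étale cover $Z\to B_{\mathbb Q}$ of degree $N_g=|S_g|$. Its geometric monodromy group is the image in $\mathrm{Sym}(S_g)$ of $\pi_1(B_{\overline{\mathbb Q}})=\widehat{\pi_1(B(\mathbb C))}$, which is also the image of $\pi_1(B(\mathbb C))$. For large $m$ it contains $\mathrm{Alt}(S_g)$ by Proposition 7. So $Z$ is geometrically connected, and its smooth completion $X\to\mathbb P^1$ is a full Belyi map over $\mathbb Q$ of degree $N_g$ with $X^0=Z$.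

## 12. Inertia at primes outside $\mathcal P$ acts trivially

We now recall three tools in the form in which we use them. *Zariski–Nagata purity* (SGA1 X.3.1): let $S$ be a regular connected noetherian scheme and $S'\to S$ a finite morphism with $S'$ normal and every irreducible component of $S'$ dominating $S$; if $S'\to S$ is étale over all points of $S$ of codimension at most $1$, it is étale. We apply it only to normalizations of $S$ in finite étale algebras over its function field, whose components all dominate $S$. *Abhyankar's lemma*: let $A$ be a discrete valuation ring (DVR) with uniformizer $\varpi$, and $L$ a finite separable extension of its fraction field, tamely ramified over $A$ with ramification indices dividing $e$, where $e$ is prime to the residue characteristic. Then $L$ becomes unramified over the DVR $A[\varpi^{1/e}]$ after adjoining $\varpi^{1/e}$. *Zariski's connectedness theorem*: if $\mathcal X$ is proper over a noetherian affine scheme, the fibres of $\mathcal X\to\operatorname{Spec}\Gamma(\mathcal X,\mathcal O)$ are connected.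

Let $p\notin\mathcal P$ and let $\xi_p$ be the generic point of the irreducible fibre of $B_R$ over $p$. Its local ring is a DVR with fraction field $K$. Let $\Lambda$ be a strict henselization, with fraction field $K_1\subset\bar K$. It is a strictly henselian DVR whose residue field $k$ is separably closed of characteristic $p\nmid|T|$. Write $\mathcal E_\Lambda,U_\Lambda,\dots$ for base changes. Then $\mathcal E_\Lambda$ is a smooth proper curve over $\Lambda$ with geometrically connected fibres and a section $\sigma$.

**Lemma 8.** $G_{K_1}$ acts trivially on $\mathrm{Hom}(\pi,T)/\mathrm{Inn}(T)$, hence on $S_g$.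

*Proof.* Recall that a $T$-torsor is a finite étale cover with a $T$-action that is locally the trivial one on $T\times(\text{base})$. The set $\mathrm{Hom}(\pi,T)/\mathrm{Inn}(T)$ is the set of isomorphism classes of $T$-torsors on $U_{\bar K}=U_\Lambda\times_\Lambda\bar K$. An element $s\in G_{K_1}$ acts, up to replacing $s$ by $s^{-1}$, by pullback along $\mathrm{id}\times s$. Let $V$ be a $T$-torsor on $U_{\bar K}$. It descends to a $T$-torsor $V_2$ on $U_{K_2}$ with $K_2/K_1$ finite Galois. Let $H=\mathrm{Gal}(K_2/K_1)$ and let $\Lambda_2$ be the integral closure of $\Lambda$ in $K_2$. It is finite over $\Lambda$, a strictly henselian DVR, with residue field $k_2$ purely inseparable over $k$. So $H$ acts trivially on $k_2$. All this remains true when $K_2$ is enlarged.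

**Step 1: $V_2$ extends to a $T$-torsor $\mathcal V$ on $U_{\Lambda_2}$, after enlarging $K_2$.** The purpose is to be able to speak of the special fibre. Let $A$ be the local ring of $U_{\Lambda_2}$ at the generic point of its special fibre. As $U_{\Lambda_2}$ is smooth over $\Lambda_2$ with irreducible special fibre, $A$ is a DVR, and a uniformizer $\varpi$ of $\Lambda_2$ is one of $A$. Each component of $V_2$ is Galois with group a subgroup of $T$, so the inertia groups of $V_2$ over $A$ have order dividing $|T|$, prime to $p$. Hence $V_2$ is tamely ramified over $A$; let $e$, a divisor of $|T|$, be the ramification index (the same at all places, since $T$ permutes them transitively). By Abhyankar's lemma $V_2$ becomes unramified over $A[\varpi^{1/e}]$. This is the corresponding local ring over the DVR $\Lambda_2[\varpi^{1/e}]$. Étaleness persists under further finite extension of the base. So we may replace $K_2$ by a finite Galois extension of $K_1$ containing $K_2(\varpi^{1/e})$ and assume that $V_2$ is unramified at the generic point of the special fibre of $U_{\Lambda_2}$.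

Let $\mathcal V$ be the normalization of $U_{\Lambda_2}$ in $V_2$. It is finite over $U_{\Lambda_2}$. The points of codimension at most $1$ of $U_{\Lambda_2}$ are the points of $U_{K_2}$ and the generic point of the special fibre, and $\mathcal V$ is étale over all of them. The scheme $U_{\Lambda_2}$ is regular and every component of $\mathcal V$ dominates it, so $\mathcal V$ is étale by purity. The $T$-action extends to $\mathcal V$. The map $T\times\mathcal V\to\mathcal V\times_{U_{\Lambda_2}}\mathcal V$ is a morphism of finite étale covers of the connected normal scheme $U_{\Lambda_2}$ that is an isomorphism generically, hence an isomorphism. So $\mathcal V$ is a $T$-torsor.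

**Step 2: conjugates have the same special fibre.** For $\gamma\in H$ let $\mathcal V^\gamma$ be the pullback of $\mathcal V$ along $\mathrm{id}\times\gamma:U_{\Lambda_2}\to U_{\Lambda_2}$. As $\gamma$ acts trivially on $k_2$, this automorphism is the identity on $U_{k_2}$. So $\mathcal V$ and $\mathcal V^\gamma$ have isomorphic restrictions to $U_{k_2}$.

**Step 3: a component of the Isom scheme.** We want to lift that isomorphism to $U_{\Lambda_2}$. If $U_{\Lambda_2}$ were proper over $\Lambda_2$, it would lift at once; the puncture is what needs work. Let $\mathcal W=\mathrm{Isom}_T(\mathcal V,\mathcal V^\gamma)$, a finite étale cover of $U_{\Lambda_2}$. By Step 2 it has a section over the connected scheme $U_{k_2}$. Let $\mathcal W_0$ be the connected component of $\mathcal W$ containing the image of that section. It is finite étale over $U_{\Lambda_2}$, normal and integral. Over the $T\times T$-torsor $\mathcal V\times_{U_{\Lambda_2}}\mathcal V^\gamma$ both torsors become trivial, so $\mathcal W$ becomes a disjoint union of copies of the base. Hence $\mathcal W_0$ is dominated by a connected component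 of this torsor, a Galois cover whose group has order dividing $n:=|T|^2$, which is prime to $p$. Let $\mathcal E_0$ be the normalization of $\mathcal E_{\Lambda_2}$ in the function field of $\mathcal W_0$. It is finite over $\mathcal E_{\Lambda_2}$ and integral, and $\mathcal W_0$ is the preimage of $U_{\Lambda_2}$.

**Step 4: the special fibre $\mathcal E_{0,k_2}$ is regular.** This is where tameness along $\sigma$ enters. Over $U_{k_2}$ the scheme $\mathcal E_{0,k_2}$ is étale, so it is regular there. Let $x$ be the closed point of $\sigma(\Lambda_2)$, $\mathcal O^{sh}$ the strict local ring of $\mathcal E_{\Lambda_2}$ at $x$, and $t\in\mathcal O^{sh}$ a local equation of $\sigma$. Then $\mathcal O^{sh}$ is a $2$-dimensional regular local ring with parameters $(\varpi,t)$. For $d\mid n$ put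
$$\mathcal R_d=\mathcal O^{sh}[t_d]/(t_d^{\,d}-t),$$
a strictly henselian regular local ring with parameters $(\varpi,t_d)$.

Normalization commutes with the ind-étale base change to $\mathcal O^{sh}$. So $\mathcal E_0\times\operatorname{Spec}\mathcal O^{sh}$ is a disjoint union of normal integral schemes ("pieces") finite over $\mathcal O^{sh}$ and étale outside $t=0$. The prime $(t)$ has residue field of characteristic $0$, and by Step 3 the ramification indices of the pieces there divide $n$. Consider the normalized pullback of a piece to $\mathcal R_n$. It is étale where $t_n\ne0$, and it is unramified at the prime $(t_n)$ by Abhyankar's lemma. So it is étale over all points of codimension at most $1$ of $\operatorname{Spec}\mathcal R_n$, and all its components dominate $\operatorname{Spec}\mathcal R_n$. By purity it is étale over $\mathcal R_n$, hence split, as $\mathcal R_n$ is strictly henselian. So the function field of each piece embeds in $\operatorname{Frac}\mathcal R_n$ over $\operatorname{Frac}\mathcal O^{sh}$. Since $n$ is prime to $p$, $\mu_n\subset\mathcal O^{sh}$, and by Kummer theory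 $\operatorname{Frac}\mathcal R_n$ is cyclic of degree $n$ over $\operatorname{Frac}\mathcal O^{sh}$, with intermediate fields $\operatorname{Frac}\mathcal R_d$, $d\mid n$. As $\mathcal R_d$ is normal, each piece is $\operatorname{Spec}\mathcal R_d$ for some $d\mid n$.

Now $\mathcal O^{sh}/\varpi$ is a DVR with uniformizer $t$, so $\mathcal R_d/\varpi$ is a DVR with uniformizer $t_d$. Hence $\mathcal E_{0,k_2}\times\operatorname{Spec}\mathcal O^{sh}$ is regular. Regularity descends along flat local homomorphisms, so $\mathcal E_{0,k_2}$ is regular at the points over $x$ as well.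

**Step 5: the special fibre is connected, hence irreducible.** The scheme $\mathcal E_0$ is proper over $\Lambda_2$ and integral. So $\Gamma(\mathcal E_0,\mathcal O)$ is a domain finite over the henselian ring $\Lambda_2$, hence local. By Zariski's connectedness theorem the fibre over its closed point is connected, and topologically this is $\mathcal E_{0,k_2}$. A connected regular noetherian scheme is irreducible. So $\mathcal E_{0,k_2}$ and its nonempty open subscheme $\mathcal W_{0,k_2}$ are irreducible.

**Step 6: $\mathcal W_0$ has degree one.** We conclude. The section $U_{k_2}\to\mathcal W_{0,k_2}$ of a finite étale map is an open and closed immersion, hence an isomorphism by Step 5. So $\mathcal W_0\to U_{\Lambda_2}$ has degree $1$, $\mathcal W$ has a section, and $\mathcal V\cong\mathcal V^\gamma$ as $T$-torsors. Given $s\in G_{K_1}$, take $\gamma=s|_{K_2}$ and base change to $\bar K$: the torsor $V$ is isomorphic to its pullback under $s$. $\square$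

## 13. Extension over $\mathbb Z[1/M]$ and the proof of Theorem 1

The last step is to extend $Z\to B_{\mathbb Q}$ over $B_R$. Let $\mathcal Z$ be the normalization of $B_R$ in $Z$. It is finite over $B_R$ and étale over $B_{\mathbb Q}$. Let $p\notin\mathcal P$. By Lemma 8, $G_{K_1}$ acts trivially on $S_g$, so the $K$-algebra of $Z$ splits completely over $K_1$, and the normalization of $\Lambda$ in it is $\Lambda^{N_g}$. Normalization commutes with the ind-étale, faithfully flat map $\mathcal O_{B_R,\xi_p}\to\Lambda$, so $\mathcal Z$ is étale over $\xi_p$. The points of codimension at most $1$ of $B_R$ are the points of $B_{\mathbb Q}$ and the $\xi_p$ with $p\notin\mathcal P$. As $B_R$ is regular and every component of $\mathcal Z$ dominates it, purity shows that $\mathcal Z$ is étale over $B_R=\mathbb P^1_{\mathbb Z[1/M]}-\{0,1,\infty\}$. So the Belyi map of Section 11 has bad reduction within $\mathcal P$.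

*Proof of Theorem 1.* Let $\mathcal P$ be anabelian, and let $T$ be a nonabelian simple group such that the primes dividing $|T|$ lie in $\mathcal P$. Then $2\in\mathcal P$. Take $\tilde c$ from Lemma 6 and $m=2^r$, $g=2^{r-1}-1$. For all large $r$ we have constructed a full Belyi map over $\mathbb Q$ of degree $|S_g|$ with bad reduction within $\mathcal P$, so $|S_g|\in N(\mathcal P)$. Since $|S_g|\to\infty$ by Step 1 of Section 9, $N(\mathcal P)$ is infinite. $\square$

## 14. Exact monodromy, size and number of the degrees

*Proof of Theorem 2.* Sections 3, 4 and 9–13 apply to every $\tilde c$ as in Theorem 2 and every large even $m$ with all prime factors in $\mathcal P$. They give Belyi maps over $\mathbb Q$ of degree $N_g$ with bad reduction within $\mathcal P$ and geometric monodromy group containing $A_{N_g}$.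

**Step 1: the monodromy group is exactly $A_{N_g}$.** We exclude odd permutations. The image of $\pi_1(B(\mathbb C))$ in $\mathrm{Sym}(S_g)$ lies in the image of $\mathrm{Mod}(\Sigma_g,y)$. For $g\ge3$ the group $\mathrm{Mod}(\Sigma_g,y)$ is perfect (Powell; see Korkmaz, *Low-dimensional homology groups of mapping class groups: a survey*), so its image lies in $A_{N_g}$.

**Step 2: the size of $N_g$.** We count with characters. Let $\mu=|Z(\tilde T)|$, so $|\tilde T|=\mu|T|$. Each $\varphi\in\mathrm{Hom}(F_{2g},T)$ has $\mu^{2g}$ lifts to $\tilde T$, all with the same value on $\omega$. Frobenius' formula counts the homomorphisms $F_{2g}\to\tilde T$ with a given value $z$ on $\omega$, and gives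
$$\#\{\varphi\in\mathrm{Hom}(F_{2g},T):\tau(\varphi)\in\hat C\}=\mu^{-2g}\sum_{z\in\hat C}|\tilde T|^{2g-1}\sum_{\chi\in\mathrm{Irr}(\tilde T)}\frac{\chi(z)}{\chi(1)^{2g-1}}=\frac{|\hat C|\,|T|^{2g}}{|\tilde T|}\bigl(1+O(4^{-g})\bigr).$$
Indeed $\tilde T$ is perfect, so the trivial character is its only linear one. It contributes $1$ to the inner sum, and every other $\chi$ contributes at most $\chi(1)^{2-2g}\le2^{2-2g}$ in absolute value. A non-surjective $\varphi$ has image in a maximal subgroup $J$, and $|J|\le|T|/2$, so there are at most $\sum_J|J|^{2g}=O\big((|T|/2)^{2g}\big)$ of these. So $|X_g|\sim|\hat C||T|^{2g}/|\tilde T|$. Dividing by $|\mathrm{Aut}\,T|$, which acts freely on $X_g$, gives the asymptotic formula for $N_g$.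

**Step 3: the number of degrees.** We count the admissible $m$. By Step 2, $N_{g+1}/N_g\to|T|^2>1$, so $N_g$ is eventually strictly increasing, and different large $m$ give different degrees. Moreover $N_g\le|T|^{2g}\le|T|^m$. Put $z=\log x/\log|T|$. Every admissible large $m\le z$ gives an element of $N(\mathcal P)\cap[1,x]$, and these are distinct. As $2\in\mathcal P$, the admissible $m$ are, apart from finitely many small ones, the numbers $2\prod_{\ell\in\mathcal P}\ell^{e_\ell}$ with $e_\ell\ge0$. Such a number is at most $z$ exactly when $\sum_\ell e_\ell\log\ell\le\log(z/2)$. This holds if each $e_\ell\le\log(z/2)/(|\mathcal P|\log\ell)$, so the number of them is at least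
$$\prod_{\ell\in\mathcal P}\frac{\log(z/2)}{|\mathcal P|\log\ell}\ \ge\ \kappa'(\log z)^{|\mathcal P|}$$
for some $\kappa'>0$ and all large $z$. Only finitely many $m$ are lost to the lower bound on $m$, and $\log z=\log\log x-\log\log|T|$. So $\#\big(N(\mathcal P)\cap[1,x]\big)\ge\kappa(\log\log x)^{|\mathcal P|}$ for some $\kappa>0$ and all large $x$. $\square$
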